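# The constant $5/12$ between maximum spanning trees and planar subgraphs

## 1. Gains, admissible edge sets and the number $t_3(G)$

Throughout, $G=(V,E)$ is a finite, connected, simple graph with $n=|V|$ and a nonnegative cost function $c:E\to\mathbb R^+$. For a set $F$ of edges, $c(F)$ is its total cost.

**Definition (mst).** For a connected graph $H$ on the vertex set $V$, parallel edges allowed, $\mathrm{mst}(H)$ is the cost of a *maximum*-cost spanning tree of $H$.

*Example.* If $H$ is a triangle with costs $3,2,1$, then $\mathrm{mst}(H)=3+2=5$.

**Definition (triangle, contraction, gain).** A triangle $\tau$ of $G$ is a set of three edges of $G$ forming a cycle of length $3$; we also write $\tau$ for its vertex set. The graph $H/\tau$ arises from $H$ by identifying the three vertices of $\tau$ and keeping parallel edges (loops may appear, and they never matter for spanning trees). The gain of $\tau$ in $H$ is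
$$\operatorname{gain}_H(\tau)=c(\tau)-\bigl(\mathrm{mst}(H)-\mathrm{mst}(H/\tau)\bigr).$$

*Example.* Let $G=H=K_3$ with unit costs, and let $\tau$ be its triangle. Then $\mathrm{mst}(H)=2$, the graph $H/\tau$ has one vertex, so $\mathrm{mst}(H/\tau)=0$, and $\operatorname{gain}_H(\tau)=3-2=1$.

**Definition (admissible set, $t_3$).** Let $N$ be a set of edges with nonnegative costs on the vertex set $V$; its edges may be parallel to edges of $G$. Call $N$ *admissible* if every triangle of $G$ has nonpositive gain in $G'=(V,E\cup N)$. Then
$$t_3(G)=\inf\{\mathrm{mst}(G'):N\text{ admissible}\}.$$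
Loops in $N$ are irrelevant. The only thing we ever need from $N$ is that the maximum spanning trees in question exist, without which the gains are not defined.

*Example.* Let $G=K_3$ with costs $x\ge y\ge z$ and triangle $\tau$. Since $\mathrm{mst}(G'/\tau)=0$, a set $N$ is admissible exactly when $\mathrm{mst}(G')\ge x+y+z$, so $t_3(G)\ge x+y+z$. Let $N$ be one edge of cost $y+z$ parallel to the edge of cost $y$. The edges of cost $x$ and $y+z$ form a spanning tree, and the two other edges, of costs $y$ and $z$, do not improve it: the first is parallel to a dearer edge, and the second is at most as dear as both tree edges. So $\mathrm{mst}(G')=x+y+z$ and $t_3(K_3)=x+y+z$.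

**Definition (maximum planar subgraph).** A maximum planar subgraph $P$ of $G$ is a planar subgraph of maximum total cost. We regard $P$ as a graph on all of $V$.

*Example.* For $K_5$ with unit costs, $K_5$ is not planar but $K_5$ minus an edge is, so $c(P)=9$.

Adding edges raises the spanning tree cost; $t_3(G)$ is the least spanning tree cost at which no triangle of $G$ is worth contracting. The question is how this compares with the best planar subgraph. The source "Improved Approximations of Maximum Planar Subgraph" (https://libraopen.lib.virginia.edu/downloads/n583xv01b) asks it in the form of the following conjecture: *if $P$ is the maximum planar subgraph of $G$, then*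
$$t_3(G)\ge\tfrac5{12}\,c(P).$$
Prove or disprove it. The answer is that it is true, with some room to spare, and that $5/12$ is the right constant.

**Theorem 1.** For every admissible $N$ we have $\mathrm{mst}(G')\ge\frac5{12}c(P)$; hence $t_3(G)\ge\frac5{12}c(P)$. Moreover
$$t_3(G)\ge\tfrac5{12}c(P)+\tfrac12c(\tau)\ \text{ for every triangle }\tau\subseteq P,\qquad t_3(G)\ge\tfrac5{12}c(P)+\tfrac7{12}c(e)\ \text{ for every edge }e\in P.$$
In particular $t_3(G)>\frac5{12}c(P)$ unless $c(P)=0$.

**Theorem 3.** For every $k\ge3$ there is a planar graph $G_k$ with $c(P)=12k-24$, $\max_{\tau\subseteq P}c(\tau)=6$ and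
$$t_3(G_k)=5k-7=\tfrac5{12}c(P)+\tfrac12\max_{\tau\subseteq P}c(\tau).$$
So neither the constant $\frac5{12}$ nor the triangle term can be improved. The edge term is attained when $n=2$.

Theorem 2, a statement about plane triangulations only, appears in Section 4. Simplicity of $G$ is needed: for three parallel unit edges on two vertices, $c(P)=3$, there are no triangles, and $t_3=1<\frac{15}{12}$.

## 2. Level sets of a maximum spanning tree

This section turns the gain condition into an inequality between numbers. Let $H$ be a connected graph on a finite vertex set $V$ with nonnegative costs and a maximum spanning tree $T$. For $t>0$ let $H_t$ and $T_t$ be the spanning subgraphs formed by the edges of cost at least $t$, and let $\kappa$ denote the number of components.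

**Fact 1.** For every $t>0$ the graphs $H_t$ and $T_t$ have the same components (as vertex sets), and $\mathrm{mst}(H)=\int_0^\infty\bigl(|V|-\kappa(H_t)\bigr)\,dt$.

*Proof.* Since $T_t\subseteq H_t$, we only have to exclude an edge $f$ of $H$ with cost at least $t$ joining two components of $T_t$. The path of $T$ between the ends of such an $f$ would contain an edge of cost less than $t$; replacing that edge by $f$ would give a dearer spanning tree. For the formula, $T_t$ is a forest, so it has $|V|-\kappa(T_t)=|V|-\kappa(H_t)$ edges, and the total cost of $T$ is the integral over $t>0$ of the number of its edges of cost at least $t$. $\square$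

For $u\ne v$ let $w(u,v)$ be the minimum cost of an edge on the $u$–$v$ path of $T$. For $t>0$, by Fact 1,
$$w(u,v)\ge t\iff u,v\text{ lie in the same component of }H_t. \tag{1}$$

*Example.* If $T$ is a path $u,v,z$ with costs $3$ on $uv$ and $1$ on $vz$, then $w(u,v)=3$ and $w(v,z)=w(u,z)=1$.

**Fact 2.** (a) If $H$ has an edge $f$ between $u$ and $v$, its cost is at most $w(u,v)$. (b) For distinct $u,v,z$, the three values of $w$ are $a,a,b$ for some $a\le b$. (c) If $\tau$ is a set of three vertices with values $a,a,b$ as in (b), then $\mathrm{mst}(H)-\mathrm{mst}(H/\tau)=a+b$.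

*Proof.* (a) If the cost $t$ of $f$ is positive, then $u,v$ are in one component of $H_t$; use (1). If it is $0$, the claim is trivial.

(b) Being in the same component is an equivalence relation, so by (1) $w(u,z)\ge\min(w(u,v),w(v,z))$, and likewise for the other pairs. Hence the minimum of the three values occurs at least twice.

(c) Let $t>0$. The graph $(H/\tau)_t$ is $H_t$ with the three vertices of $\tau$ identified. The number of vertices drops by $2$; if $\tau$ meets $j$ components of $H_t$, the number of components drops by $j-1$. So $|V|-\kappa$ drops by $3-j$. By (1), $j=1$ for $t\le a$, $j=2$ for $a<t\le b$ and $j=3$ for $t>b$. Now integrate using Fact 1, for $H$ and for $H/\tau$: the difference is $2a+(b-a)=a+b$. $\square$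

(The number in (c) is also the minimum total cost of two edges of $T$ whose removal separates the three vertices of $\tau$. Two such edges $e_1,e_2$ leave a spanning tree of $H/\tau$, so $\mathrm{mst}(H/\tau)\ge\mathrm{mst}(H)-c(e_1)-c(e_2)$, and they cost at least $a+b$. For equality take for $e_1$ a cheapest edge of the minimal subtree of $T$ containing $\tau$; it has cost $a$ and cuts one vertex off from the other two. Both separated pairs have value $a$, so the remaining pair has value $b$; take for $e_2$ a cheapest edge on its path.)

For three vertices $\tau$ write $w(\tau)$ for the sum of the three values of $w$ and $a_\tau$ for their minimum. Then $a+b=w(\tau)-a_\tau$, and Fact 2(c) says: **$N$ is admissible if and only if, for $H=G'$,**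
$$c(\tau)\le a+b=w(\tau)-a_\tau\qquad\text{for every triangle }\tau\text{ of }G. \tag{2}$$

## 3. Four vertices, complete bipartite graphs, and stacked triangulations

For $n=1$ everything is $0$. For $n=2$ there is one edge $e$ and no triangle, so $t_3(G)=c(e)=\frac5{12}c(P)+\frac7{12}c(e)$. For $K_3$ we found $t_3=c(P)$.

**$K_4$ with unit costs: $t_3=\frac92$, while $c(P)=6$.** For the upper bound let $N$ be a star with three edges of cost $\frac32$. It is a maximum spanning tree, all values of $w$ are $\frac32$, and $a+b=3$ for each triangle. For the lower bound let $N$ be admissible and let $t$ be the cost of a cheapest edge of $T$. Removing it leaves parts of sizes $2,2$ or $1,3$.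

- Sizes $2,2$: the other two tree edges have costs $x,x'\ge t$. By (2), $t+x\ge3$ and $t+x'\ge3$, so $x'\ge\frac32$ and the total is $(t+x)+x'\ge\frac92$.
- Sizes $1,3$: the other two tree edges have costs $x\ge y\ge t$. Some pair in the part of size $3$ has value $y$, and with the fourth vertex it forms a triple with values $t,t,y$. So $t+y\ge3$, hence $x\ge y\ge\frac32$ and the total is at least $\frac92$.

**$K_{2,s}$ with unit costs, $s\ge2$.** It is planar, so $c(P)=2s$, and it has no triangles, so $N=\emptyset$ is admissible; it is optimal because adding edges cannot lower $\mathrm{mst}$. Thus $t_3=s+1$ and the ratio $t_3/c(P)$ tends to $\frac12$.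

**Stacked triangulations $G_k$, $k\ge3$.** Here the ratio goes lower. A *plane triangulation* is a simple plane graph with at least $3$ vertices all of whose faces, the outer one included, are bounded by $3$-cycles. With $k$ vertices it has $3k-6$ edges and $2k-4$ faces, by Euler's formula. ($K_4$ drawn without crossings is an example: $6$ edges, $4$ faces.) Let $K$ be a plane triangulation on $k$ vertices, all edges of cost $2$. In each of its $2k-4$ faces place a new vertex joined to the three corners by edges of cost $1$. The result $G_k$ is planar, so $P=G_k$ and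
$$c(P)=2(3k-6)+3(2k-4)=12k-24 .$$
Let $N$ consist of $k-1$ edges of cost $3$ forming a spanning tree on $V(K)$. A maximum spanning tree of $G'$ consists of $N$ and one edge of cost $1$ at each new vertex, so $\mathrm{mst}(G')=3(k-1)+(2k-4)=5k-7$. New vertices are pairwise nonadjacent, so there are two kinds of triangles:

- a triangle inside $K$ has cost $6$, and its values are $3,3,3$, so $a+b=6$;
- a triangle with one new vertex has cost $2+1+1=4$, and its values are $1,1,3$, so $a+b=4$.

By (2), $N$ is admissible, so $t_3(G_k)\le5k-7$. Since $(5k-7)/(12k-24)\to\frac5{12}$, no constant above $\frac5{12}$ is possible. This family will also show which weights the proof must use.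

## 4. From admissibility to weights on the triangles of a triangulation

Let $n\ge3$, let $N$ be admissible, $H=G'$, and let $T$, $w$ be as in Section 2. Every simple planar graph on at least $3$ vertices can be drawn and completed by added edges to a simple plane triangulation on the same vertex set; do this to $P$ and call the result $Q$. Put $\tilde c=c$ on $P$ and $\tilde c=0$ on the added edges.

**Step 1. The constraints pass from $G$ to $Q$.** We claim that
$$\tilde c(e)\le w(e)\ \text{ for all edges of }Q,\qquad \tilde c(\tau)\le w(\tau)-a_\tau\ \text{ for all triangles }\tau\text{ of }Q. \tag{3}$$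
The first part is Fact 2(a) on $P$ and $w\ge0$ on added edges. For triangles $\tau\subseteq P$ the second part is (2). Otherwise at most two edges of $\tau$ have nonzero $\tilde c$. By the first part $\tilde c(\tau)$ is at most a sum of two of the values $a,a,b$, hence at most $a+b=w(\tau)-a_\tau$.

**Step 2. Combining the constraints with weights.** This step produces the master inequality. Let $y_\tau\ge0$ be weights on the triangles of $Q$; put
$$\mathrm{load}(e)=\sum_{\tau\ni e}y_\tau,\qquad Y(S)=\sum_{\tau\subseteq S}y_\tau\quad(S\subseteq V),$$
and suppose that $\mathrm{load}(e)\le1$ for every edge. (Example: weight $\frac12$ on every face triangle of $K_4$ gives every edge load exactly $1$.) Then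
$$c(P)=\sum_{e\in Q}(1-\mathrm{load}(e))\tilde c(e)+\sum_\tau y_\tau\tilde c(\tau)\le\sum_{e\in Q}(1-\mathrm{load}(e))w(e)+\sum_\tau y_\tau(w(\tau)-a_\tau)=\sum_{e\in Q}w(e)-\sum_\tau y_\tau a_\tau .$$
For $t>0$ let $\mathcal C_t$ be the set of vertex sets of components of $T_t$. By (1), $w(uv)\ge t$ iff $u,v$ lie in the same member of $\mathcal C_t$, and $a_\tau\ge t$ iff $\tau\subseteq C$ for some $C\in\mathcal C_t$. Writing $e(C)$ for the number of edges of $Q$ inside $C$ and integrating over $t$,
$$c(P)\le\int_0^\infty\sum_{C\in\mathcal C_t}\bigl(e(C)-Y(C)\bigr)\,dt,\qquad \mathrm{mst}(H)=\int_0^\infty\sum_{C\in\mathcal C_t}(|C|-1)\,dt. \tag{4}$$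
The second formula is Fact 1.

**What edges alone give.** With $y=0$ we have $e(C)\le3(|C|-1)$, because $e(C)\le 3|C|-6$ for $|C|\ge3$. So (4) gives $c(P)\le3\,\mathrm{mst}(H)$, which is the constant $\frac13$. To reach $\frac5{12}$ it suffices to find weights with $e(C)-Y(C)\le\frac{12}5(|C|-1)$ for all nonempty $C$.

**Theorem 2 (universal packing).** Let $Q$ be a simple plane triangulation. There are weights $y_\tau\ge0$ on the triangles of $Q$ with $\sum_{\tau\ni e}y_\tau\le1$ for every edge $e$, such that for every nonempty $C\subseteq V(Q)$
$$e(C)-\sum_{\tau\subseteq C}y_\tau\le\tfrac{12}5(|C|-1).$$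

**The first choice of weights, and where it breaks.** Every edge is on two faces, so one tries $y=\frac12$ on each face of $Q$. For $C=V$ this is excellent: $e(V)-Y(V)=(3n-6)-(n-2)=2n-4$. But take $Q=G_k$ and $C=V(K)$. Every face of $G_k$ contains a new vertex, so *any* weights supported on faces give $Y(V(K))=0$, while $e(V(K))=3k-6>\frac{12}5(k-1)$ as soon as $k\ge7$. No cleverness with face weights repairs this. Give $K$ costs $1$, the other edges of $G_k$ costs $0$, and take $N=\emptyset$. The face triangles have cost $1$ and values $0,0,1$, so the constraints (3) for edges and for faces all hold, yet $c(P)=3k-6$ and $\mathrm{mst}(G)=k-1$. What excludes $N=\emptyset$ here are the triangles of $K$ (cost $3$, but $a+b=2$). These triangles are not faces, except that they bound pieces of $G_k$. So the separating triangles must also get weight, and they compete with the faces for the same edges.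

**What $G_k$ forces.** Try weight $\alpha$ on each face triangle of $K$ and $\beta$ on each face of $G_k$, with $\alpha,\beta$ independent of $k$. The set $V(K)$ requires $\alpha(2k-4)\ge3k-6-\frac{12}5(k-1)=\frac35k-\frac{18}5$, and $k\to\infty$ gives $\alpha\ge\frac3{10}$. The set $V$ has $3k-4$ vertices and $9k-18$ edges, and it requires $(\alpha+3\beta)(2k-4)\ge9k-18-\frac{12}5(3k-5)=\frac95k-6$, so $\alpha+3\beta\ge\frac9{10}$. An edge of $K$ has load $2\alpha+2\beta\le1$. From the last, $\alpha+3\beta\le\frac32-2\alpha\le\frac9{10}$. So everything is tight: $\alpha=\frac3{10}$, $\beta=\frac15$.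

Read this as a budget. Each edge of $K$ offers $\frac12$ to the face on either side. The face of $K$ spends $\frac3{10}$ of it on itself and *reserves* $\frac15$ for the triangles in its interior; the three reserves sum to $\frac35$. This suggests an induction into separating triangles in which each triangle passes a total reserve $\frac35$ to its interior.

**Equal reserves do not survive.** Let a triangle $ABC$ offer reserves $\frac15$ on each edge, and let the next level inside be a single vertex $v$, with weights $\lambda$ on $ABv,BCv,CAv$. As computed in Section 5, we need total weight at least $\frac35$ there, while each $\lambda\le\frac15$ because of the outer edges. So $\lambda=\frac15$ on all three, and *nothing* is left on $AB$ for the interior of $ABv$. The inductive statement must therefore allow every split of the total $\frac35$ among the three edges, including zeros.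

## 5. Reserves: the inductive statement

Fix the function
$$g(S)=e(S)-\tfrac{12}5|S|,\qquad g(\emptyset)=0 .$$
For cliques of size $1,2,3$ we have $-g=\frac{12}5,\frac{19}5,\frac{21}5$. The inequality of Theorem 2 reads $Y(C)\ge g(C)+\frac{12}5$.

For a plane triangulation $D$ with outer triangle $\tau_0$ and $S\subseteq V(D)$ put
$$h_D(S)=\begin{cases}g(S)-g(S\cap\tau_0)& S\cap\tau_0\neq\emptyset,\\ g(S)+\frac{12}5& S\ne\emptyset,\ S\cap\tau_0=\emptyset,\\ 0& S=\emptyset.\end{cases}$$
This is what the interior of $\tau_0$ has to pay. If $S$ touches $\tau_0$, the part $S\cap\tau_0$ is accounted for outside and the interior pays the increment; otherwise the interior must pay alone.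

*Example.* For $D=K_4$ and $S=V(D)$: $h_D(S)=6-\frac{48}5+\frac{21}5=\frac35$. (This is the $\frac35$ used at the end of Section 4.)

**Lemma A.** Let $D$ be a plane triangulation with outer triangle $\tau_0$, and let $r(e)\ge0$ for $e\in\tau_0$, with $\sum_{e\in\tau_0}r(e)=\frac35$. There is $y\ge0$ on the triangles of $D$ other than $\tau_0$ with $\mathrm{load}(e)\le r(e)$ for $e\in\tau_0$, $\mathrm{load}(e)\le1$ for all other edges, and $Y(S)\ge h_D(S)$ for all $S\subseteq V(D)$.

The proof, by induction on $|V(D)|$, fills Sections 6–8. If $|V(D)|=3$, then every $S$ is contained in $\tau_0$, so $h_D\equiv0$ and $y=0$ works. From now on $|V(D)|\ge4$.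

## 6. Maximal separating triangles and the skeleton $B$

For a $3$-cycle $\sigma$ let $\mathrm{int}(\sigma)$ and $\mathrm{ext}(\sigma)$ be the bounded and the unbounded component of its complement. Recall that every point of $\sigma$ is a boundary point of both.

**Step 1. Interiors of triangles are laminar.** This lets us speak of outermost separating triangles. *Claim: for distinct triangles $\sigma,\sigma'$ of $D$, the sets $\mathrm{int}(\sigma)$ and $\mathrm{int}(\sigma')$ are nested or disjoint; and if $\sigma'\setminus\sigma\subset\mathrm{int}(\sigma)$, then $\mathrm{int}(\sigma')\subset\mathrm{int}(\sigma)$.*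

As $D$ is simple, two triangles with two common vertices share the edge between them. So, as point sets, $\sigma\cap\sigma'$ is empty, a vertex, or one edge with its ends. Hence $\sigma'\setminus\sigma$ is connected and lies in $\mathrm{int}(\sigma)$ or in $\mathrm{ext}(\sigma)$; similarly for $\sigma\setminus\sigma'$.

Suppose $\sigma'\setminus\sigma\subset\mathrm{int}(\sigma)$. Then $\mathrm{ext}(\sigma)$ is connected, unbounded and misses $\sigma'$, so $\mathrm{ext}(\sigma)\subset\mathrm{ext}(\sigma')$. Thus $\mathrm{int}(\sigma')$ is an open subset of $\mathrm{int}(\sigma)\cup\sigma$ that misses $\mathrm{ext}(\sigma)$. It contains no point of $\sigma$, since near such a point there are points of $\mathrm{ext}(\sigma)$. So $\mathrm{int}(\sigma')\subset\mathrm{int}(\sigma)$. The case $\sigma\setminus\sigma'\subset\mathrm{int}(\sigma')$ is symmetric.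

Otherwise $\sigma'\setminus\sigma\subset\mathrm{ext}(\sigma)$ and $\sigma\setminus\sigma'\subset\mathrm{ext}(\sigma')$. Then $\mathrm{int}(\sigma)$ is connected and misses $\sigma'$. It cannot lie in $\mathrm{int}(\sigma')$, since then $\sigma$ would lie in the closure $\mathrm{int}(\sigma')\cup\sigma'$, contradicting $\emptyset\ne\sigma\setminus\sigma'\subset\mathrm{ext}(\sigma')$. So it lies in $\mathrm{ext}(\sigma')$, and the interiors are disjoint.

**Step 2. Definition of $B$.** Call a triangle $\sigma\ne\tau_0$ of $D$ *full* if $\mathrm{int}(\sigma)$ contains a vertex of $D$. If $\sigma$ is not full, $\mathrm{int}(\sigma)$ is a face of $D$: an edge inside would have both ends on $\sigma$ and be parallel to an edge of $\sigma$. Take the full triangles with inclusion-maximal interior; by Step 1 their interiors are pairwise disjoint. Let $B$ be obtained from $D$ by deleting all vertices in these interiors. Clearly $B$ is an induced subgraph of $D$.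

*Example.* Let $D$ have outer triangle $ABC$, a vertex $v$ joined to $A,B,C$, and a vertex $u$ in $ABv$ joined to $A,B,v$. The only full triangle is $ABv$. So $B$ is $K_4$ on $A,B,C,v$, and what hangs inside the face $ABv$ of $B$ is another $K_4$.

**Step 3. $B$ is a plane triangulation with outer triangle $\tau_0$.** Its inner faces will be the places where we recurse.

*Vertices of a maximal full $\sigma$ survive.* If one lay in $\mathrm{int}(\sigma')$ with $\sigma'\ne\sigma$ maximal full, then the connected set $\sigma\setminus\sigma'$ would lie in $\mathrm{int}(\sigma')$, so $\mathrm{int}(\sigma)\subset\mathrm{int}(\sigma')$ by Step 1. The inclusion is strict, since the two sets have different boundaries, contradicting maximality.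

*The triangle $\tau_0$ survives.* The outer face of $D$ is connected, unbounded and misses $\sigma$, so it lies in $\mathrm{ext}(\sigma)$. Its boundary points lie in the closure of $\mathrm{ext}(\sigma)$, so they are not in $\mathrm{int}(\sigma)$.

Every edge meeting $\mathrm{int}(\sigma)$ has an end there (otherwise it would be parallel to an edge of $\sigma$), so after the deletion $\mathrm{int}(\sigma)$ is empty and is a face bounded by $\sigma$. Every face of $D$ lies inside one of the deleted discs or outside all of them, and in the second case it remains a face. So the inner faces of $B$ are the sets $\mathrm{int}(\sigma)$ for $\sigma$ maximal full, together with the inner faces of $D$ not in these discs. All are bounded by triangles.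

**Step 4. The key property of $B$.**

$(\ast)$ *Every triangle $\sigma\ne\tau_0$ of $B$ bounds an inner face $\mathrm{int}(\sigma)$ of $B$.*

If $\sigma$ is not full, $\mathrm{int}(\sigma)$ is a face of $D$, hence of $B$. If $\sigma$ is full, then $\mathrm{int}(\sigma)\subseteq\mathrm{int}(\sigma^*)$ for a maximal full $\sigma^*$. The vertices of $\sigma$ lie in the closure of $\mathrm{int}(\sigma^*)$, but they survive, so they are not in $\mathrm{int}(\sigma^*)$. Hence they lie on $\sigma^*$, and $\sigma=\sigma^*$.

**Step 5. The pieces.** We record what the induction needs.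

- $|V(B)|\ge4$. Either $B=D$, or some maximal full $\sigma\ne\tau_0$ exists, and it has a surviving vertex outside $\tau_0$. Consequently $\mathrm{int}(\tau_0)$ is not a face of $B$, and no inner face of $B$ is bounded by $\tau_0$.
- For an inner face $\tau$ of $B$ (we denote the face and its triangle by the same letter) let $D_\tau$ be the part of $D$ in the closed disc of $\tau$. It is a plane triangulation with outer triangle $\tau$. It is an induced subgraph of $D$: an edge with an end in $\mathrm{int}(\tau)$ stays in the closed disc, and an edge with both ends on $\tau$ is an edge of $\tau$. It has fewer vertices than $D$, because $\tau\ne\tau_0$, so some vertex of $\tau_0$ is not on $\tau$; and it is not in $\mathrm{int}(\tau)$ because it survives.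
- Every vertex of $D$ is in $V(B)$ or in exactly one $\mathrm{int}(\tau)$. Every edge of $D$ is in $B$, or it is in exactly one $D_\tau$ and is not an edge of $\tau$.

Let $|V(B)|=m+3$, so $m\ge1$. Then $B$ has $3(m+3)-6=3m+3$ edges and $2(m+3)-4=2m+2$ faces, that is, $3m$ inner edges and $2m+1$ inner faces.

## 7. Distributing weight and reserves on the skeleton

Each inner face $\tau$ of $B$ receives a weight $\lambda_\tau$ and keeps reserves $\rho_\tau(e)$ for its interior, and the total $x_\tau(e)=\lambda_\tau+\rho_\tau(e)$ is what $\tau$ takes from the edge $e$.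

**Lemma B.** There are $\lambda_\tau\ge0$ and $\rho_\tau(e)\ge0$ ($\tau$ an inner face of $B$, $e\in\tau$) such that, with $x_\tau(e)=\lambda_\tau+\rho_\tau(e)$:

1. $\sum_{e\in\tau}\rho_\tau(e)=\frac35$ for every inner face $\tau$;
2. $x_\tau(e)=r(e)$ if $e\in\tau_0$, and $x_\tau(e)+x_{\tau'}(e)=1$ if $e$ is an inner edge on the inner faces $\tau,\tau'$;
3. $\lambda(S):=\sum_{\tau\subseteq S}\lambda_\tau\ge h_B(S)$ for all $S\subseteq V(B)$.

**Step 1. Only connected $S$ with $|S|\ge4$ need checking in (3).** For $S=\emptyset$ both sides are $0$. Let $S_1,\dots,S_j$ be the vertex sets of the components of $B[S]$. Since $\tau_0$ is a clique, $S\cap\tau_0$ lies in one of them. As $g(S)=\sum_i g(S_i)$, and as each $S_i$ disjoint from $\tau_0$ has $h_B(S_i)=g(S_i)+\frac{12}5$, we get $h_B(S)\le\sum_i h_B(S_i)$. (If $S\cap\tau_0=\emptyset$, the left side has one summand $\frac{12}5$ and the right side has $j$; otherwise the left side has none and the right side has $j-1$, apart from the common term $-g(S\cap\tau_0)$.) On the other hand $\lambda(S)=\sum_i\lambda(S_i)$, since a triangle inside $S$ lies in one component.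 So we may assume $B[S]$ connected. For $|S|\le3$ we have $h_B(S)\le0\le\lambda(S)$:

- $|S|=1$: $h_B(S)=-\frac{12}5+\frac{12}5=0$;
- $|S|=2$: $g(S)=-\frac{19}5$, and at most $\frac{19}5$ is added;
- $|S|=3$: $g(S)\le-\frac{21}5$, and at most $\frac{21}5$ is added.

**Step 2. The set $S=V(B)$ is automatic.** Here $h_B(V(B))=g(V(B))-g(\tau_0)=3m-\frac{12}5m=\frac35m$. Sum $x_\tau(e)$ over all inner faces $\tau$ and $e\in\tau$: by (1) the sum is $3\sum\lambda_\tau+\frac35(2m+1)$, and by (2) it is $3m+\frac35$. Hence $\sum_\tau\lambda_\tau=\frac35m$. So (3) holds for $S=V(B)$, with equality, once (1) and (2) hold.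

Let $\tau_0=ABC$ and $p=r(AB)$, $q=r(BC)$, $s=r(CA)$, so $p+q+s=\frac35$.

**Step 3. The case $m=1$.** Then $B=K_4$ with an inner vertex $v$. Spend all the reserves on the outer edges: $\lambda_{ABv}=p$, $\lambda_{BCv}=q$, $\lambda_{CAv}=s$, and $\rho=0$ on $AB,BC,CA$. Write $o_A=q$, $o_B=s$, $o_C=p$ for the reserve on the opposite edge, and for each pair $X,Y$ of outer vertices put
$$\rho_{XYv}(vX)=\tfrac3{10}+\tfrac13(o_X-o_Y)\ \ge\ \tfrac3{10}-\tfrac15>0 .$$
Property (1): $0+\rho_{XYv}(vX)+\rho_{XYv}(vY)=\frac35$. Property (2) on the outer edges is clear. On $vA$, the faces $ABv$ and $CAv$ take in total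
$$p+s+\tfrac35+\tfrac13(2q-s-p)=p+s+\tfrac35+\tfrac13\bigl(3q-\tfrac35\bigr)=p+q+s+\tfrac25=1;$$
the other spokes are symmetric. Property (3): the only $S$ with $|S|\ge4$ is $V(B)$, done in Step 2.

**Step 4. The case $m\ge2$: six different faces near the outer triangle.** Let $ABz$, $BCx$, $CAy$ be the inner faces at the outer edges. No apex $x,y,z$ is a vertex of $\tau_0$, since otherwise $\mathrm{int}(\tau_0)$ would be a face. The apices are distinct: if, say, $z=x$, then $AxC$ is a triangle different from $\tau_0$, hence it bounds a face by $(\ast)$. Then all faces of the plane $K_4$ on $A,B,C,x$ are faces of $B$, and $m=1$, a contradiction. The other pairs are symmetric.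

Let $\tau'_{AB}$ be the second face at $Az$, $\tau'_{BC}$ the second face at $Bx$, and $\tau'_{CA}$ the second face at $Cy$. These edges are inner, so these faces are inner.

*They are none of $ABz,BCx,CAy$.* First, $\tau'_{AB}\ne ABz$ by definition, $\tau'_{AB}\ne BCx$ as $A\notin\{B,C,x\}$, and $\tau'_{AB}\ne CAy$ as $z\notin\{C,A,y\}$. Next, $\tau'_{BC}\ne BCx$ by definition, $\tau'_{BC}\ne CAy$ as $B\notin\{C,A,y\}$, and $\tau'_{BC}\ne ABz$ as $x\notin\{A,B,z\}$. Last, $\tau'_{CA}\ne CAy$ by definition, $\tau'_{CA}\ne ABz$ as $C\notin\{A,B,z\}$, and $\tau'_{CA}\ne BCx$ as $y\notin\{B,C,x\}$.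

*They are pairwise distinct.* If $\tau'_{AB}=\tau'_{BC}$, this inner face contains $A$ and $B$, hence the edge $AB$, hence equals $ABz$, which was just excluded. In the same way $\tau'_{BC}=\tau'_{CA}$ would contain $BC$ and equal $BCx$, and $\tau'_{CA}=\tau'_{AB}$ would contain $CA$ and equal $CAy$.

**Step 5. The case $m\ge2$: the weights.** The default is the budget $\frac12=\frac3{10}+\frac15$ of Section 4. It must be corrected only at the three faces on outer edges, where $r(e)$ replaces $\frac12$.

Start with $x_\tau(e)=\frac12$ on inner edges, $x_\tau(e)=r(e)$ on outer edges, and $\lambda_\tau=\frac3{10}$ for all inner faces. At $ABz$ the values $x$ sum to $1+p$, so (1) asks for $\lambda_{ABz}=\frac13(\frac25+p)$. But $\lambda_{ABz}\le x_{ABz}(AB)=p$ is needed as well, and this fails when $p<\frac15$. In that case we take $\lambda_{ABz}=p$. The face then has a surplus $1+p-3p-\frac35=\frac25-2p$, which it passes to its neighbor across $Az$. Precisely, modify for the outer edge $AB$ as follows.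

- If $p\ge\frac15$: set $\lambda_{ABz}=\frac13(\frac25+p)$. This is at most $p$, and at most $\frac13$ because $p\le\frac35$.
- If $p<\frac15$: let $\delta=\frac25-2p\in(0,\frac25]$. Set $\lambda_{ABz}=p$, $x_{ABz}(Az)=\frac12-\delta=\frac1{10}+2p\ge p$, $x_{\tau'_{AB}}(Az)=\frac12+\delta$, and $\lambda_{\tau'_{AB}}=\frac3{10}+\frac\delta3\le\frac{13}{30}<\frac12$.

Do the same for $BC$ (with $q$, $BCx$, $Bx$, $\tau'_{BC}$) and for $CA$ (with $s$, $CAy$, $Cy$, $\tau'_{CA}$). Each modification changes data only at its own pair of faces, and by Step 4 the three pairs are disjoint, so the modifications do not interact. Set $\rho_\tau(e)=x_\tau(e)-\lambda_\tau$; by the inequalities just listed, $\rho_\tau(e)\ge0$. Property (2) is clear, since the changes on $Az$ cancel. For (1), the sums $\sum_ex_\tau(e)-3\lambda_\tau$ are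

- $\frac32-\frac9{10}=\frac35$ for unmodified faces;
- $1+p-(\frac25+p)=\frac35$ for $ABz$ with $p\ge\frac15$;
- $p+(\frac1{10}+2p)+\frac12-3p=\frac35$ for $ABz$ with $p<\frac15$;
- $\frac32+\delta-\frac9{10}-\delta=\frac35$ for $\tau'_{AB}$ with $p<\frac15$;

and similarly at the other two outer edges.

*Example.* Let $B$ be the octahedron with outer triangle $ABC$ and inner faces $ABz,BCx,CAy,Azy,Bxz,Cyx,xyz$, so $m=3$, and let $p=q=s=\frac15$. Then $\lambda=\frac15$ on $ABz,BCx,CAy$ and $\lambda=\frac3{10}$ on the four other faces. The total is $\frac35+\frac65=\frac95=\frac35m$, as Step 2 predicts.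

**Step 6. The total deficit is at most $\frac35$.** This measures how far $\lambda$ falls below $\frac3{10}$. Let $\Delta=\sum_\tau(\frac3{10}-\lambda_\tau)^+$. Only the three faces at outer edges contribute. The contribution of $ABz$ is at most $\frac3{10}-\frac p2$:

- for $p<\frac15$ it is $\frac3{10}-p$;
- for $\frac15\le p\le\frac35$ it is $(\frac16-\frac p3)^+$, and $\frac3{10}-\frac p2\ge0$ as well as $\frac3{10}-\frac p2-(\frac16-\frac p3)=\frac2{15}-\frac p6\ge0$.

The same holds for $q$ and $s$. Hence $\Delta\le\frac9{10}-\frac12\cdot\frac35=\frac35$.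

**Step 7. Property (3) for $m\ge2$, by counting faces of $B[S]$.** Let $B[S]$ be connected with $|S|\ge4$. It is a simple connected plane graph; each face $f$ has a facial walk of some length $\ell_f$. We have $\ell_f\ge3$, because in a simple connected graph a facial walk of length at most $2$ occurs only when the graph has at most one edge. Insert Euler's formula $|S|=e-f+2$ and $2e=\sum_f\ell_f$, where $e=e(S)$ and $f$ also stands for the number of faces:
$$g(S)=e-\tfrac{12}5(e-f+2)=-\tfrac75e+\tfrac{12}5f-\tfrac{24}5=\sum_f\left(\tfrac{12}5-\tfrac7{10}\ell_f\right)-\tfrac{24}5\le\tfrac3{10}N_3-\tfrac25N'-\tfrac{24}5, \tag{5}$$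
where $N_3$ is the number of faces of $B[S]$ of length $3$ and $N'$ the number of faces of length at least $4$.

*Which faces have length $3$?* A closed walk of length $3$ in a simple graph runs around a triangle $\sigma$. The face misses $\sigma$ and has its boundary in $\sigma$, so it is $\mathrm{int}(\sigma)$ or $\mathrm{ext}(\sigma)$. If $\sigma\ne\tau_0$, then $\mathrm{int}(\sigma)$ is a face of $B$ by $(\ast)$, hence of $B[S]$. If $\mathrm{ext}(\sigma)$ were also a face of $B[S]$, all of $S$ would lie on $\sigma$ and $|S|=3$. So the face is $\mathrm{int}(\sigma)$. If $\sigma=\tau_0$, the face is $\mathrm{ext}(\tau_0)$, since otherwise $\mathrm{int}(\tau_0)$ contains no vertex of $S$ and $S=\tau_0$. Conversely, for an inner face $\tau\subseteq S$ of $B$ the set $\mathrm{int}(\tau)$ is a face of $B[S]$ of length $3$, and if $\tau_0\subseteq S$ so is $\mathrm{ext}(\tau_0)$. Hence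
$$N_3=M+[\tau_0\subseteq S],$$
where $M$ is the number of inner faces $\tau\subseteq S$ of $B$ and the bracket is $1$ if its content holds and $0$ if not. Moreover $\lambda(S)\ge\frac3{10}M-\Delta\ge\frac3{10}M-\frac35$.

*Suppose $\tau_0\subseteq S$.* By (5), $h_B(S)=g(S)+\frac{21}5\le\frac3{10}(M+1)-\frac25N'-\frac35=\frac3{10}M-\frac3{10}-\frac25N'$. If $N'\ge1$ this is at most $\frac3{10}M-\frac7{10}\le\lambda(S)$. If $N'=0$, then all faces of $B[S]$ are faces of $B$; a vertex of $B$ outside $S$ would lie in one of them, so $S=V(B)$, and Step 2 applies.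

*Suppose $|S\cap\tau_0|\le2$.* Then at most $\frac{19}5$ is added to $g(S)$, and (5) gives $h_B(S)\le g(S)+\frac{19}5\le\frac3{10}M-1\le\lambda(S)$.

This proves Lemma B. $\blacksquare$

## 8. Gluing the pieces: end of the proof of Lemma A

**Step 1. Definition of $y$ and its loads.** By induction apply Lemma A to each $D_\tau$ with the reserves $\rho_\tau$, which sum to $\frac35$ by (1), and obtain $y^\tau$. Let $y$ be the sum of all $y^\tau$ and of the weights $\lambda_\tau$ on the inner faces $\tau$ of $B$. Then $y_{\tau_0}=0$, as $\tau_0$ is not contained in any $D_\tau$.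

- An edge inside $\mathrm{int}(\tau)$ is loaded only by $y^\tau$, by at most $1$.
- An edge $e$ of $B$ lies in $D_\tau$ only if it is an edge of $\tau$. From each incident inner face $\tau$ it gets at most $\lambda_\tau+\rho_\tau(e)=x_\tau(e)$. By (2) this is in total at most $r(e)$ if $e\in\tau_0$ and at most $1$ otherwise.

**Step 2. The inequality $Y(S)\ge h_D(S)$.** Let $S\subseteq V(D)$ be nonempty (for $S=\emptyset$ there is nothing to prove); put $S_0=S\cap V(B)$ and $S_\tau=S\cap V(D_\tau)$. Counting vertices and edges by Step 5 of Section 6,
$$g_D(S)=g_B(S_0)+\sum_\tau\bigl(g(S_\tau)-g(S\cap\tau)\bigr).$$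
By the choice of the $y^\tau$ and the definition of $h_{D_\tau}$,
$$Y(S)\ge\lambda(S_0)+\sum_\tau h_{D_\tau}(S_\tau)=\lambda(S_0)+\sum_\tau\bigl(g(S_\tau)-g(S\cap\tau)\bigr)+\tfrac{12}5\,\#\{\tau:S_\tau\ne\emptyset=S\cap\tau\}.$$

If $S_0\ne\emptyset$, drop the last term and use $\lambda(S_0)\ge h_B(S_0)$ to get $Y(S)\ge g_D(S)+\bigl(h_B(S_0)-g_B(S_0)\bigr)$. The bracket is $-g(S\cap\tau_0)$ if $S\cap\tau_0\ne\emptyset$ and $\frac{12}5$ otherwise, because $S_0\cap\tau_0=S\cap\tau_0$. So the right side is $h_D(S)$.

If $S_0=\emptyset$, then $S\cap\tau_0=\emptyset$, $g_B(S_0)=\lambda(S_0)=0$, and the last count is at least $1$. So $Y(S)\ge g_D(S)+\frac{12}5=h_D(S)$.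

This proves Lemma A. $\blacksquare$

*Example.* Take the graph $D$ of Section 6, Step 2, with reserves $\frac15$ each. At the top level (case $m=1$) $\lambda=\frac15$ on $ABv,BCv,CAv$, and the reserves handed to $ABv$ are $0$ on $AB$ and $\frac3{10}$ on each of $Bv,vA$. At the next level the weights are $0,\frac3{10},\frac3{10}$ on $ABu,Bvu,vAu$. The load on $AB$ is $\frac15$, and on $vA$ it is $\frac15+\frac15+\frac3{10}=\frac7{10}$. For $S=V(D)$ we have $Y(S)=\frac65$ and $h_D(S)=9-12+\frac{21}5=\frac65$.

## 9. Rooting the packing at a triangle

Lemma A treats one side of a triangle. Using it on both sides of a triangle $\tau^*$, with the middle share $\frac35$ of its edges spent on $\tau^*$ itself, gives slightly more than Theorem 2. The excess produces the additive terms of Theorem 1.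

**Proposition C.** Let $Q$ be a plane triangulation and $\tau^*$ any triangle of $Q$. There is $y\ge0$ on triangles with all loads at most $1$ such that for every nonempty $C\subseteq V(Q)$
$$Y(C)\ge e(C)-\tfrac{12}5(|C|-1)+\theta(C),\qquad\theta(C)=0,\,0,\,\tfrac75,\,\tfrac{12}5\ \text{ for }\ |C\cap\tau^*|=0,1,2,3 .$$

*Proof.* Let $D_1$ and $D_2$ be the parts of $Q$ inside and outside $\tau^*$, each including $\tau^*$. In $D_2$ the set $\mathrm{int}(\tau^*)$ is a face bounded by $\tau^*$; re-embed $D_2$ via the sphere so that it becomes the outer face. Both are plane triangulations with outer triangle $\tau^*$ (possibly just $\tau^*$). Apply Lemma A to each with reserves $(\frac15,\frac15,\frac15)$, add the results, and put $y_{\tau^*}=\frac35$. Edges of $\tau^*$ have load at most $\frac15+\frac15+\frac35=1$; every other edge lies in only one $D_i$ and has load at most $1$.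

Let $C_i=C\cap V(D_i)$. No edge of $Q$ joins the inside of $\tau^*$ to the outside, so $g(C)=g(C_1)+g(C_2)-g(C\cap\tau^*)$.

If $C\cap\tau^*\ne\emptyset$, then
$$Y(C)\ge g(C_1)+g(C_2)-2g(C\cap\tau^*)+\tfrac35[\tau^*\subseteq C]=g(C)-g(C\cap\tau^*)+\tfrac35[\tau^*\subseteq C].$$
For $|C\cap\tau^*|=1,2,3$ we add to $g(C)$ the amounts $\frac{12}5$, $\frac{19}5=\frac{12}5+\frac75$ and $\frac{21}5+\frac35=\frac{12}5+\frac{12}5$, which is $\frac{12}5+\theta(C)$ each time. If $C\cap\tau^*=\emptyset$, some $C_i$ is nonempty, and $Y(C)\ge g(C_1)+g(C_2)+\frac{12}5=g(C)+\frac{12}5$. Since $g(C)+\frac{12}5=e(C)-\frac{12}5(|C|-1)$, this is the claim. $\blacksquare$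

**Proof of Theorem 2.** A plane triangulation has a triangle $\tau^*$; apply Proposition C and use $\theta\ge0$. $\blacksquare$

## 10. Proof of Theorem 1

For $n=1$ everything is trivial. For $n=2$, with $e$ the only edge, $\mathrm{mst}(G')\ge c(e)=\frac5{12}c(P)+\frac7{12}c(e)$. Let $n\ge3$, let $N$ be admissible, and let $H,T,w,Q,\tilde c,\mathcal C_t$ be as in Section 4.

**Step 1. The main inequality.** Let $\tau^*$ be a triangle of $Q$ with minimum and maximum $w$-values $a\le b$, and let $y$ be as in Proposition C. By (4),
$$c(P)\le\int_0^\infty\sum_{C\in\mathcal C_t}\bigl(e(C)-Y(C)\bigr)dt\le\int_0^\infty\sum_{C\in\mathcal C_t}\left(\tfrac{12}5(|C|-1)-\theta(C)\right)dt .$$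
For $0<t\le a$ all of $\tau^*$ lies in one member of $\mathcal C_t$, so $\sum_C\theta(C)=\frac{12}5$. For $a<t\le b$ exactly two of its vertices lie together, so the sum is $\frac75$. For $t>b$ it is $0$. With the second formula in (4),
$$c(P)\le\tfrac{12}5\,\mathrm{mst}(H)-\tfrac{12}5a-\tfrac75(b-a)=\tfrac{12}5\,\mathrm{mst}(H)-a-\tfrac75b,$$
that is,
$$\mathrm{mst}(H)\ \ge\ \tfrac5{12}c(P)+\tfrac5{12}a+\tfrac7{12}b. \tag{6}$$

**Step 2. The conclusions.** Since $a,b\ge0$, (6) gives $\mathrm{mst}(G')\ge\frac5{12}c(P)$, and the infimum over $N$ gives $t_3(G)\ge\frac5{12}c(P)$: the conjecture holds.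

For a triangle $\tau\subseteq P$, take $\tau^*=\tau$. By (2), $c(\tau)\le a+b$, and $5a+7b\ge6(a+b)$ because $b\ge a$. So (6) gives $\mathrm{mst}(H)\ge\frac5{12}c(P)+\frac12c(\tau)$.

For an edge $e\in P$, choose a triangle $\tau^*\ni e$ of $Q$, for instance a face at $e$. Then $b\ge w(e)\ge c(e)$, and (6) gives $\mathrm{mst}(H)\ge\frac5{12}c(P)+\frac7{12}c(e)$.

These bounds hold for every admissible $N$, hence for $t_3(G)$. If $c(P)>0$, some edge $e\in P$ has $c(e)>0$, and the last bound gives the strict inequality. $\blacksquare$

## 11. Stacked triangulations attain the bound: proof of Theorem 3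

Let $G_k$ be the graph of Section 3. There we saw that $P=G_k$, $c(P)=12k-24$, that the triangles cost $6$ or $4$ (the triangles of $K$ cost $6$), and that $t_3(G_k)\le5k-7$. Theorem 1 with a triangle of $K$, which is contained in $P$, gives
$$t_3(G_k)\ge\tfrac5{12}(12k-24)+\tfrac12\cdot6=5k-10+3=5k-7 .$$
Hence $t_3(G_k)=5k-7=\frac5{12}c(P)+\frac12\max_{\tau\subseteq P}c(\tau)$, and $t_3(G_k)/c(P)\to\frac5{12}$ as $k\to\infty$. So neither the constant $\frac5{12}$ nor the triangle term can be improved. For a single edge ($n=2$), $t_3=c(e)=\frac5{12}c(P)+\frac7{12}c(e)$, so the edge term is attained. $\blacksquare$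

The constant $\frac{12}5$ in Theorem 2 is best possible as well. If some fixed $\gamma<\frac{12}5$ could replace it for all triangulations, then (4) would give $c(P)\le\gamma\,\mathrm{mst}(G')$ for every admissible $N$. For $G_k$ with the set $N$ of Section 3 this says $12k-24\le\gamma(5k-7)$, which is false for large $k$.
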